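# Rings of integers over their associated orders: totally ramified abelian extensions of unramified $p$-adic fields

## 1. Elementary abelian groups: a uniformizer generates the ring of integers

Let $p$ be an odd prime and $K/\mathbb Q_p$ a finite unramified extension with ring of integers $\mathcal O$, residue field $k$, $q=|k|=p^f$. Since $K$ is unramified, $p$ is a uniformizer of $K$ and $v_K(p)=1$. Let $L/K$ be a finite totally ramified abelian extension, $G=\mathrm{Gal}(L/K)$. All residue fields in these notes are equal to $k$. For a totally ramified extension $E/K$ we write $\mathcal O_E$, $P_E$, $v_E$ for the ring of integers, the maximal ideal and the normalized valuation; $P_E^i$ ($i\in\mathbb Z$) are the fractional ideals.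

The normal basis theorem says that $L$ is free of rank one over $KG$. We ask for an integral version. The ring $\mathcal O[G]$ is too small for this. Suppose $\mathcal O_L=\mathcal O[G]x$ and write $1=\lambda x$. Since $x$ generates $L$ freely and $\tau 1=1$ for $\tau\in G$, we get $\tau\lambda=\lambda$, so $\lambda=c\,\mathrm{Tr}_G$ with $c\in\mathcal O$ and $\mathrm{Tr}_G=\sum_{\tau\in G}\tau$. Thus $\mathrm{Tr}_G\,x$ is a unit and the trace $\mathcal O_L\to\mathcal O$ is onto. By (R2) and (R3) below this fails as soon as $p$ divides $|G|$: then $d(L/K)\ge(|G_0|-1)+(|G_1|-1)\ge|G|$, so all traces are divisible by $p$. Hence one lets the largest possible ring act.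

**Definition (associated order).** Let $E/K$ be Galois with group $\Gamma$, and let $M\subset E$ be a lattice, that is, a finitely generated $\mathcal O$-submodule spanning $E$ over $K$. Its associated order is $\{\lambda\in K\Gamma:\lambda M\subseteq M\}$. For $M=\mathcal O_L$ it is written $\mathcal A(L/K)$.

It is an $\mathcal O$-order in $K\Gamma$. Let $A$ be the associated order of $M$, with $\Gamma$ abelian. Extending scalars to $K$ and comparing with $E\cong K\Gamma$, a free $A$-module $M$ has rank one; conversely, if $M=Ax$, then $K\Gamma x=E$, so by dimensions $x$ generates $E$ freely. Thus *$M$ is free over $A$ iff $M=Ax$ for some $x$*. Moreover, *if $M=Bx$ for some order $B$ and some free generator $x$ of $E$, then $B$ is the associated order of $M$*, because $\lambda Bx\subseteq Bx\iff\lambda B\subseteq B\iff\lambda\in B$.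

For a finite group $\Gamma$ let $I_\Gamma$ be the augmentation ideal of $\mathcal O[\Gamma]$, $\varepsilon$ the augmentation, $\mathrm{Tr}_\Gamma=\sum_{\gamma\in\Gamma}\gamma$. If $\Gamma$ is a $p$-group, $\mathcal O[\Gamma]$ is local with radical $\mathrm{rad}=(p,I_\Gamma)$, because the augmentation ideal of $k[\Gamma]$ is nilpotent.

**Ramification facts** (Serre, *Local Fields*). Let $F/K$ be totally ramified Galois with group $G$; $G_x$ and $G^u$ are the ramification groups in lower and upper numbering, $G_x=G_{\lceil x\rceil}$, and $G^u=G_{\psi(u)}$ with $\psi(u)=\int_0^u|G|/|G^s|\,ds$. A subgroup $H$ has $H_x=H\cap G_x$. Write $d(F/K)$ for the exponent of the different. For an abelian group $\Gamma$, let $\Gamma^{[s]}$ be the subgroup of $s$-th powers. Put $U_K=\mathcal O^\times=\mu_{q-1}\times U^{(1)}$ and $U^{(i)}=1+p^i\mathcal O$.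

(R1) Let $G$ be an abelian $p$-group. Reciprocity maps $U_K$ onto $G$ and $U^{(i)}$ onto $G^i$ for $i\ge1$ (XV §2), and $G^u=G^i$ for $i-1<u\le i$ by Hasse–Arf. The group $\mu_{q-1}$ has order prime to $p$, so its image is trivial and $G^1=G$. As $p$ is odd and $v_K(p)=1$, the logarithm maps $U^{(i)}$ isomorphically to $p^i\mathcal O$ for $i\ge1$; so $(U^{(i)})^p=U^{(i+1)}$. Therefore $G^u=H_i:=G^{[p^{i-1}]}$ for $i-1<u\le i$, $i\ge1$, and $G^u=G$ for $-1<u\le0$.

(R2) We have $d(F/K)=\sum_{i\ge0}(|G_i|-1)=\int_{-1}^\infty(|G_x|-1)\,dx$. Substituting $x=\psi(u)$, $\psi'(u)=|G|/|G^u|$, gives $d(F/K)=|G|\int_{-1}^\infty(1-|G^u|^{-1})\,du$. In the situation of (R1),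
$$\frac{d(F/K)}{|G|}=2\Big(1-\frac1{|G|}\Big)+\sum_{i\ge2}\Big(1-\frac1{|H_i|}\Big).\tag{1}$$

(R3) If $E/E'$ is totally ramified of degree $h$ with different exponent $d$, then $\mathrm{Tr}_{E/E'}P_E^i=P_{E'}^{\lfloor(i+d)/h\rfloor}$ for $i\in\mathbb Z$. Indeed $\mathrm{Tr}\,P_E^i\subseteq P_{E'}^j$ iff $P_E^i\subseteq P_E^{hj-d}$ iff $j\le(i+d)/h$.

Now let $F/K$ be totally ramified with $G$ elementary abelian of order $n=p^m$, $m\ge1$. Write $P=P_F$ and $\Lambda=\mathcal O[G]$. By (R1), $G^u=G$ for $u\le1$ and $G^u=1$ for $u>1$; so $\psi(u)=u$ for $u\le1$, and $G_1=G$, $G_2=1$. Hence for $H\le G$ of order $h$ we have $d(F/F^H)=\sum_i(|H\cap G_i|-1)=2(h-1)$; in particular $d(F/K)=2(n-1)$. Applied to the elementary group $G/H$, the same computation gives $d(F^H/K)=2(|G/H|-1)$.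

**Lemma 1.** If $v_F(w)=1$, then $\mathrm{Tr}_Gw\in p\mathcal O^\times$ and $P=\Lambda w$.

*Proof.* By (R3), $\mathrm{Tr}_GP=p^{\lfloor(2n-1)/n\rfloor}\mathcal O=p\mathcal O$ and $\mathrm{Tr}_GP^2=p^2\mathcal O$. As $P=\mathcal Ow+P^2$, we get $\mathrm{Tr}_Gw\in p\mathcal O^\times$. So $v_F(\mathrm{Tr}_Gw)=n$ and $\mathrm{Tr}_Gw\notin P^{n+1}=pP$.

Consider $k[G]\to P/pP$, $\xi\mapsto\xi w$. Its kernel is an ideal. A nonzero ideal of $k[G]$ contains a nonzero vector fixed by the $p$-group $G$, and the fixed vectors of $k[G]$ are $k\,\mathrm{Tr}_G$ (the socle); so a nonzero ideal contains $\mathrm{Tr}_G$. Our kernel does not, so it is $0$. Both sides have dimension $n$ over $k$, so the map is bijective. By Nakayama, $P=\Lambda w$. ∎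

So the maximal ideal is free over the plain group ring. To pass from $P$ to $\mathcal O_F=P+\mathcal O$ it suffices to reach $1$, and $p^{-1}\mathrm{Tr}_G$ does this. Put $B=\Lambda+\mathcal O\,p^{-1}\mathrm{Tr}_G$. It is a ring because $(p^{-1}\mathrm{Tr}_G)^2=p^{m-1}\cdot p^{-1}\mathrm{Tr}_G$ and $m\ge1$. By Lemma 1, $Bw=P+\mathcal O\,p^{-1}\mathrm{Tr}_Gw=P+\mathcal O=\mathcal O_F$. Hence $B$ is the associated order, and we have proved:

*for $G$ elementary abelian of order $p^m$, $m\ge1$: $\mathcal A(F/K)=\mathcal O[G]+\mathcal O\,p^{-1}\mathrm{Tr}_G$, and $\mathcal O_F=\mathcal A(F/K)\,w$ for every $w$ with $v_F(w)=1$.*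

**Example.** Let $K=\mathbb Q_3$ and $F=\mathbb Q_3(\eta)$, $\eta=\zeta_9+\zeta_9^{-1}$, so $\eta^3-3\eta+1=0$ and a generator of $G\cong C_3$ sends $\eta$ to $\eta^2-2$. Put $w=2-\eta$. Then $w^3-6w^2+9w-3=0$, an Eisenstein equation, so $v_F(w)=1$, $\mathcal O_F=\mathbb Z_3[\eta]$, and $\mathrm{Tr}_Gw=6\in3\mathbb Z_3^\times$. The conjugates of $w$ are $2-\eta$, $4-\eta^2$, $\eta+\eta^2$. In the basis $1,\eta,\eta^2$ they have determinant $6$, so $\Lambda w$ has colength one in $\mathcal O_F$, as $P$ does. Adding $\frac13\mathrm{Tr}_Gw=2$ gives all of $\mathcal O_F$.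

## 2. Cyclic groups, tame factors, larger exponents: the full statement

What changes for other $G$? Write $|G|=rp^N$ with $p\nmid r$. Say that $G$ satisfies the conditions of Theorem 2(1) if $G$ is cyclic and either $N\le1$, or $N=2$ and $r<p^2$, or $N\ge3$ and $r<p(p-1)$. The problem is taken from the article http://www.numdam.org/article/JTNB_1989__1_1_59_0.pdf. We use the following known result (Bergé; Burns, Corollary 2.1): *if $G$ is cyclic, then $\mathcal O_L$ is free over $\mathcal A(L/K)$ iff $G$ satisfies the conditions of Theorem 2(1).*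

**Theorem A.** $\mathcal O_L$ is free over $\mathcal A(L/K)$ if and only if either (1) $G$ is cyclic and satisfies the conditions of Theorem 2(1), or (2) $G$ is an elementary abelian $p$-group.

**Theorem B.** Let $G\cong C_p^m\times C_r$ with $p\nmid r$, and put $n=p^m$.

(a) If $r=1$, $m\ge1$, then $\mathcal A(L/K)=\mathcal O[G]+\mathcal O\,p^{-1}\mathrm{Tr}_G$, and $\mathcal O_L=\mathcal A(L/K)w$ for every $w$ with $v_L(w)=1$.

(b) If $r=1$, $m\ge2$, $0\le j\le n-1$, then $P_L^{-j}$ is free over its associated order iff $j=n-1$ or $j\le\frac12(\frac np-1)$. (As $P_L^n=p\mathcal O_L$, this settles all fractional ideals.)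

(c) If $r\ge2$, $m\ge2$, then no nonzero fractional ideal of $\mathcal O_L$ is free over its associated order.

Part (a) is proved. Theorem A says that, outside the cyclic case, nothing else is free. There are two ways to leave the elementary class. One can add a tame factor, the smallest case being $C_p^2\times C_2$; or one can raise the exponent of the $p$-part, the smallest case being $C_{p^2}\times C_p$. (By class field theory, the subgroups $\langle p\rangle\times U'$ of $K^\times$ with $U'$ of finite index and open in $U_K$ show that every finite quotient of $U_K\cong\mu_{q-1}\times\mathbb Z_p^f$ occurs as a group $G$. Here $p$-parts of rank $m$ need $f\ge m$.) Sections 3–7 treat tame factors, Sections 8–10 larger exponents; Section 11 assembles Theorem A, and Section 12 proves Theorem B(b), which Theorem A does not need.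

## 3. A tame factor replaces the ring by several ideals

Let $G=G_p\times C_r$ with $G_p$ elementary of rank $m$, $n=p^m$. Put $F=L^{C_r}$ and $E=L^{G_p}$.

**Lemma 2.** For $s,i\in\mathbb Z$ put $j_i=\lfloor(ni-s)/r\rfloor$. Then $P_L^s$ is free over its associated order iff $P_F^{-j_i}$ is free over its associated order in $K[G_p]$ for every $0\le i<r$. If $r\ge2$ and $m\ge1$, some $j_i$ with $0\le i<r$ is congruent modulo $n$ to an integer in $[\frac np-1,\,n-2]$.

*Proof.* **Step 1: eigenspaces of $C_r$.** This step splits $L$ into pieces on which only $G_p$ matters. $E/K$ is totally and tamely ramified of degree $r$, so $E=K(\theta)$ with $\theta^r$ a uniformizer of $K$. The conjugates of $\theta$ are the $\zeta\theta$, $\zeta\in\mu_r$ (the polynomial $X^r-\theta^r$ is Eisenstein), and $E/K$ is Galois, so $\mu_r\subseteq E$. As $p\nmid r$, $K(\mu_r)/K$ is unramified, and $E/K$ is totally ramified, so $\mu_r\subseteq K$. Hence $C_r\cong\mathrm{Gal}(E/K)$ acts on $\theta$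 through a faithful character $\chi:C_r\to\mu_r$. On $F\theta^i$ it acts by $\chi^i$; these characters are distinct for $0\le i<r$ and $[L:F]=r$, so $L=\bigoplus_{i=0}^{r-1}F\theta^i$. The projections are the idempotents $e_i=r^{-1}\sum_\sigma\chi^{-i}(\sigma)\sigma\in\mathcal O[C_r]$.

**Step 2: the lattice.** This step identifies the pieces of $P_L^s$. As $e_i\in\mathcal O[C_r]$, $P_L^s$ is the direct sum of its intersections with the $F\theta^i$. We have $v_L(\theta)=n$ and $v_L|_F=r\,v_F$. So $y\theta^i\in P_L^s$ iff $v_F(y)\ge\lceil(s-ni)/r\rceil=-j_i$, and $P_L^s=\bigoplus_{i=0}^{r-1}P_F^{-j_i}\theta^i$. As $G_p$ fixes $\theta$ and $e_iKG\cong K[G_p]$, the associated order of $P_L^s$ is the direct sum of those of the $P_F^{-j_i}$, and a generator of $P_L^s$ is the same thing as a family of generators of the summands. This is the first claim.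

**Step 3: hitting the interval.** We show the second claim. The sequence $(j_i)_{i\in\mathbb Z}$ is nondecreasing, satisfies $j_{i+r}=j_i+n$, and has steps at most $\lceil n/r\rceil\le\lceil n/2\rceil=\frac{n+1}2$. The interval $[\frac np-1,n-2]$ contains $n-\frac np$ integers, and $n-\frac np\ge\frac{n+1}2$ because $\frac np(p-2)\ge1$. Take the largest $i$ with $j_i<\frac np-1$; then $j_{i+1}$ is at least $\frac np-1$ and at most $\frac np-2+(n-\frac np)=n-2$. Finally $j_{i_0+rl}=j_{i_0}+nl$ moves the index into $0\le i_0<r$. ∎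

For $G=C_p^2\times C_2$ and $s=0$ we get $\mathcal O_L=\mathcal O_F\oplus P_F^{-(p^2-1)/2}\,\theta$. The first summand is free by Section 1; the question is about the second. So we must understand ideals. Multiplication by $p$ preserves freeness and $P_F^n=p\mathcal O_F$, so Theorem B(c) follows once we know that $P_F^{-j}$ is not free for $\frac np-1\le j\le n-2$ (Proposition 6).

## 4. A coordinate $t$ with $gt\equiv t+a(g)$

From here to the end of Section 7, $F/K$ is totally ramified with $G$ elementary abelian of order $n=p^m$, $m\ge1$; $P=P_F$, $\Lambda=\mathcal O[G]$. To study ideals we must know how far an element $\sum\xi_gg$ of $\Lambda$ raises valuations. A single $g-1$ raises them by at least one, but combinations can do better, and to see this we need a coordinate on which $G$ acts nearly by translation.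

**Lemma 3.** There are $t\in F$ with $v_F(t)=-1$ and an injective homomorphism $a:G\to k$ such that $gt\equiv t+[a(g)]\pmod{P^{n/p}}$ for all $g\in G$, where $[\cdot]$ denotes any lift to $\mathcal O$.

*Proof.* **Step 1: enlarge $F$.** We embed $F$ in a field with an explicit equation. Let $\pi$ be the norm to $K$ of a uniformizer of $F$; it is a uniformizer of $K$. The norm group of $F$ contains $\pi$. Its intersection with $U_K$ has quotient $U_K/(\dots)\cong G$, which is killed by $p$; so it contains $U_K^p\supseteq\mu_{q-1}\times U^{(2)}$. Let $F_\pi\supseteq F$ be the class field of $\langle\pi\rangle\times\mu_{q-1}\times U^{(2)}$. Then $[F_\pi:K]=[U^{(1)}:U^{(2)}]=q$, and $F_\pi/K$ is totally ramified since $\pi$ is a norm.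

**Step 2: the equation.** We exhibit a generator of $F_\pi$. Consider the Lubin–Tate group of $f(X)=\pi X+X^q$, so $[\pi]_f=f$. Let $\varpi_2$ be a primitive $\pi^2$-division point and $\varpi_1=f(\varpi_2)$; then $f(\varpi_1)=0$, so $\varpi_1^{q-1}=-\pi$. The field $K(\varpi_2)$ is the class field of $\langle\pi\rangle\times U^{(2)}$, and a unit $u$ acts through $[u^{-1}]_f$. For $\zeta\in\mu_{q-1}$ we have $f(\zeta X)=\zeta f(X)$, hence $[\zeta]_f(X)=\zeta X$. So $\mu_{q-1}$ multiplies $\varpi_1$ and $\varpi_2$ by the same factor, and $t_\pi:=\varpi_2/\varpi_1$ is fixed by it: $t_\pi\in F_\pi$. Now $\pi t_\pi\varpi_1+t_\pi^q\varpi_1^q=\varpi_1$; dividing by $\varpi_1^q=-\pi\varpi_1$,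
$$t_\pi^q-t_\pi=-1/\pi.\tag{2}$$
So $v_K(t_\pi)=-1/q$ and $F_\pi=K(t_\pi)$. Let $v_\pi$ be the normalized valuation of $F_\pi$ and $P_\pi$ its maximal ideal: $v_\pi(p)=q$, $v_\pi(t_\pi)=-1$.

**Step 3: conjugates of $t_\pi$.** We show that each $g\in\Delta:=\mathrm{Gal}(F_\pi/K)$ nearly translates $t_\pi$. Let $\epsilon=gt_\pi-t_\pi$, so $v_\pi(\epsilon)\ge-1$. Subtracting (2) for $t_\pi$ from (2) for $t_\pi+\epsilon$,
$$\epsilon^q-\epsilon=-\sum_{0<i<q}\binom qi t_\pi^{q-i}\epsilon^i.$$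
If $v_\pi(\epsilon)=-1$, the left side has valuation $-q<0$, while each term on the right has valuation at least $q-(q-i)-i=0$, a contradiction. So $v_\pi(\epsilon)\ge0$. As $v_p\binom qi=f-v_p(i)$, the terms with $v_p(i)=f-1$ have valuation at least $q-(q-i)=i\ge q/p$, and all others have valuation at least $2q-(q-i)\ge q/p$. Hence $\prod_\alpha(\epsilon-\alpha)=\epsilon^q-\epsilon\in P_\pi^{q/p}$, where $\alpha$ runs over the $q$ roots of $X^q-X$ in $\mathcal O$. These are pairwise incongruent modulo $P_\pi$, so exactly one factor is a non-unit, and it lies in $P_\pi^{q/p}$: there is a unique $\alpha_g$ with $gt_\pi\equiv t_\pi+\alpha_g\pmod{P_\pi^{q/p}}$.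

**Step 4: an injective homomorphism.** We check that $g\mapsto\bar\alpha_g\in k$ is one. Writing $ht_\pi=t_\pi+\alpha_h+\delta$ with $\delta\in P_\pi^{q/p}$ and applying $g$,
$$ght_\pi\equiv t_\pi+\alpha_g+\alpha_h\pmod{P_\pi^{q/p}},$$
so $\alpha_{gh}\equiv\alpha_g+\alpha_h$ modulo $P_\pi\cap\mathcal O=p\mathcal O$. For injectivity, $\prod_{g\ne1}(t_\pi-gt_\pi)$ is the derivative of $T^q-T+1/\pi$ at $t_\pi$, namely $qt_\pi^{q-1}-1$, a unit. All factors are integral by Step 3, so each is a unit, and $\bar\alpha_g\ne0$ for $g\ne1$.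

**Step 5: descend to $F$.** We take norms. Let $F=F_\pi^U$, $|U|=u=q/n$, and $t=\prod_{h\in U}ht_\pi\in F$, so $v_F(t)=-1$. Put $A(X)=\prod_{h\in U}(X+\alpha_h)$ and $W=\{\bar\alpha_h:h\in U\}$, an additive subgroup of $k$ of order $u$. The polynomial $D(X,Y)=A(X+Y)-A(X)-A(Y)$ has $X$-degree less than $u$. Its reduction modulo $p$ vanishes at $X=\omega$ for each of the $u$ values $\omega\in W$, since $\bar A(\omega+Y)=\bar A(Y)$ and $\bar A(\omega)=0$. So $D\in p\,\mathcal O[X,Y]$.

In $gt=\prod_{h\in U}ght_\pi$ replace the factors one at a time by $t_\pi+\alpha_g+\alpha_h$. All factors have valuation $-1$, so each replacement costs an error in $P_\pi^{q/p-(u-1)}$: thus $gt\equiv A(t_\pi+\alpha_g)$ modulo $P_\pi^{q/p-u+1}$. Since $D(t_\pi,\alpha_g)\in P_\pi^{q-u+1}$, this is $\equiv A(t_\pi)+A(\alpha_g)$. For $g=1$ (where $\alpha_1=0$) it says $t\equiv A(t_\pi)$ modulo the same ideal. Hence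
$$gt-t-A(\alpha_g)\in F\cap P_\pi^{q/p-u+1}=F\cap P_\pi^{u(n/p-1)+1}=P^{n/p},$$
the last step because $v_\pi|_F=u\,v_F$. Put $a(g)=A(\alpha_g)$ mod $p$. As $D\equiv0$ mod $p$, this is a homomorphism on $\Delta$; its kernel is $\{g:\bar\alpha_g\in W\}=U$, so it is injective on $\Delta/U=G$. Changing the lift of $a(g)$ changes it by an element of $p\mathcal O\subseteq P^n\subseteq P^{n/p}$. ∎

**Expansion on powers of $t$.** Fix $t$ and $a$ as in Lemma 3. For $\xi=\sum_g\xi_gg\in\Lambda$ and $l\ge0$ put $s_l(\xi)=\sum_g\bar\xi_g\,a(g)^l\in k$, with $0^0=1$. For $i\in\mathbb Z$ we have $gt=(t+[a(g)])(1+\delta')$ with $\delta'\in P^{n/p+1}$, so $gt^i\equiv(t+[a(g)])^i$ modulo $P^{-i+n/p+1}$. Expanding binomially (convergent, as $t^{-1}\in P$) and summing over $g$,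
$$\xi t^i\equiv\sum_{0\le l\le n/p}\binom il\,\tilde s_l\,t^{i-l}\pmod{P^{-i+n/p+1}},\qquad\tilde s_l\in\mathcal O\text{ any lift of }s_l(\xi).\tag{3}$$
Any lift is allowed since $p\in P^n$ and $n\ge\frac np+1$. Every $y\in P^v$ is a convergent sum $\sum_{i\le-v}c_it^i$ with $c_i\in\mathcal O$. Consequently: *if $u\le n/p$ and $s_l(\xi)=0$ for all $l<u$, then $\xi P^v\subseteq P^{v+u}$ for all $v\in\mathbb Z$.*

## 5. Group-ring elements that raise valuations by $p^d$, and the relation $X^p=-pZ$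

**The elements $X_d$.** The $n$ values $a(g)$ are distinct, so the Vandermonde matrix $(a(g)^l)_{0\le l<n,\,g\in G}$ is invertible over $k$. For $0\le d\le m-1$ choose $\xi_{d,g}\in\mathcal O$ with $\sum_g\bar\xi_{d,g}a(g)^l=\delta_{l,p^d}$ for $0\le l<n$, and put $X_d=\sum_g\xi_{d,g}(g-1)\in I_G$. As $\sum_g\bar\xi_{d,g}=0$ (the case $l=0$), $s_l(X_d)=\delta_{l,p^d}$ for $0\le l<n$. Since $p^d\le n/p$, we get, writing $X=X_{m-1}$ and $\xi_g=\xi_{m-1,g}$,
$$X_dP^v\subseteq P^{v+p^d},\qquad XP^v\subseteq P^{v+n/p}\qquad\text{for all }v\in\mathbb Z.\tag{4}$$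

**The element $Z$.** From $g^p=1$ we have $(g-1)^p=-\sum_{0<i<p}\binom pi(g-1)^i\in-p(g-1)+pI_G^2$. In $X^p=(\sum_g\xi_g(g-1))^p$ the mixed terms have multinomial coefficients divisible by $p$ and lie in $pI_G^2$. Hence
$$X^p=-pZ,\qquad Z\in I_G,\qquad Z\equiv\sum_g\xi_g^p(g-1)\pmod{I_G^2}.\tag{5}$$

**Linear parts.** Let $\mathfrak r$ be the augmentation ideal of $k[G]$. If $g_1,\dots,g_m$ is a basis of $G$, then $k[G]=k[y_1,\dots,y_m]/(y_i^p)$ with $y_i=g_i-1$, so $\dim\mathfrak r/\mathfrak r^2=m$. Since $gh-1=(g-1)+(h-1)+(g-1)(h-1)$, the map $\xi\otimes g\mapsto\xi(g-1)$ from $k\otimes_{\mathbb F_p}G$ to $\mathfrak r/\mathfrak r^2$ is well defined; it is onto, hence an isomorphism, and we identify the two spaces. For $b\in I_G$ let $[b]$ be the class of $\bar b$ in $\mathfrak r/\mathfrak r^2$.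

For $0\le d<m$ let $\ell_d(\xi\otimes g)=\xi\,a(g)^{p^d}$. These functionals are linearly independent, since a nonzero polynomial $\sum_dc_dT^{p^d}$ has degree at most $p^{m-1}$ and cannot vanish on the $p^m$ elements of $a(G)$. So they form a basis of the dual space, and $\ell_d[X_{d'}]=\delta_{dd'}$. Let $\varphi$ be the bijective Frobenius-semilinear map $\xi\otimes g\mapsto\xi^p\otimes g$. By (5), $[Z]=\varphi[X]\ne0$, as $\ell_{m-1}[X]=1$. For $1\le d\le m-1$ we have $\ell_d\circ\varphi=(\ell_{d-1})^p$, so $\ell_d[Z]=(\ell_{d-1}[X])^p=0$. Hence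
$$\ell_0(\varphi[X])=\ell_0[Z]\ne0,\qquad\text{and if }m\ge2,\ [X]\text{ and }[Z]\text{ are linearly independent;}\tag{6}$$
for the last claim, $\ell_0[X]=0$ but $[X]\ne0$.

**Example.** Let $m=2$, $G=\langle\sigma,\tau\rangle$, $\alpha_1=a(\sigma)$, $\alpha_2=a(\tau)$, independent over $\mathbb F_p$. Then $[X]=\xi\otimes\sigma+\eta\otimes\tau$ with $\xi\alpha_1+\eta\alpha_2=0$ and $\xi\alpha_1^p+\eta\alpha_2^p=1$, and $[Z]=\xi^p\otimes\sigma+\eta^p\otimes\tau$. Here $\ell_1[Z]=(\xi\alpha_1+\eta\alpha_2)^p=0$, so $\ell_0[Z]=\xi^p\alpha_1+\eta^p\alpha_2$ cannot vanish too.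

**A presentation of $k[G]$.** If $y_1,\dots,y_m\in\mathfrak r$ lift a basis of $\mathfrak r/\mathfrak r^2$, then $Y_i\mapsto y_i$ induces an isomorphism $k[Y_1,\dots,Y_m]/(Y_1^p,\dots,Y_m^p)\cong k[G]$. Indeed $y_i^p=0$ because $(\sum c_g(g-1))^p=\sum c_g^p(g^p-1)=0$; the map is onto because the $y_i$ generate the nilpotent ideal $\mathfrak r$; and both dimensions are $p^m$. Taking $y_1=\bar X$: for $0\le i\le p$, $\mathrm{Ann}(\bar X^i)=(\bar X^{p-i})$ and $\dim(\bar X^i)=n-i\frac np$.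

**The flag.** Fix $w$ with $v_F(w)=1$. For $0\le c\le n$ let $\mathfrak F_c=\{b\in\Lambda:bw\in P^{c+1}\}$. It contains $p\Lambda$, because $p\Lambda w=P^{n+1}$; let $\mathfrak f_c\subseteq k[G]$ be its image modulo $p$. As $\Lambda w=P$, both are ideals, $\mathfrak F_cw=P^{c+1}$ and $\dim\mathfrak f_c=n-c$. So $\mathfrak F_c$ is the ideal $P^{c+1}$ read inside the group ring, and for $c=n-1-j$ we have $P^{-j}=p^{-1}\mathfrak F_cw$. By (4), $X^iw\in P^{1+in/p}$, so $\bar X^i\in\mathfrak f_{in/p}$; comparing dimensions,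
$$\mathfrak f_{in/p}=\bar X^ik[G]\qquad(0\le i\le p).\tag{7}$$

## 6. The index that freeness forces

**Definition (generalized index).** For $\mathcal O$-lattices $M,M'$ spanning the same $K$-space, $[M:M']=\mathrm{length}(M/M\cap M')-\mathrm{length}(M'/M\cap M')\in\mathbb Z$. It is additive, $[M:M'']=[M:M']+[M':M'']$, and $[M:\phi M]=v_K(\det\phi)$. For example $[\mathcal O:p^{-1}\mathcal O]=-1$ and $[P^{-j}:P]=1+j$.

Let $m\ge2$, $0\le j\le n-2$, $M=P^{-j}$, $c=n-1-j$, and let $A$ be the associated order of $M$. Clearly $\Lambda\subseteq A$. Since $w\in M$, $Aw\subseteq M\subseteq P^{1-n}=p^{-1}\Lambda w$, so $A\subseteq p^{-1}\Lambda$. As $M=p^{-1}\mathfrak F_cw$,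
$$A=p^{-1}\tilde J,\qquad\tilde J=\{b\in\Lambda:b\,\mathfrak F_c\subseteq p\,\mathfrak F_c\}\supseteq p\Lambda.\tag{8}$$
Put $J=\tilde J/p\Lambda\subseteq k[G]$, so $[A:\Lambda]=\dim_kJ$. Since $p\in\mathfrak F_c$, $b\in\tilde J$ gives $bp\in p\mathfrak F_c$, so $J\subseteq\mathfrak f_c$.

**Proposition 5.** If $M=Ax$, then $\dim J=1+j-\nu\beta$, where $\nu=\frac{n-1}{p-1}$ and $\beta=\max\big(0,\lceil\frac{(j+2)p}n\rceil-2\big)$.

*Proof.* **Step 1: reduce to character values.** Write $x=\mu w$ with $\mu\in(KG)^\times$. Then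
$$\dim J=[Ax:\Lambda x]=[M:\Lambda w]+[\Lambda w:\mu\Lambda w]=1+j+\sum_\chi v_K(\chi(\mu)),$$
the sum over all characters of $G$ (with $v_K$ extended to an algebraic closure), because $\det(\mu\mid KG)=\prod_\chi\chi(\mu)$.

**Step 2: compute the sum over the characters of one quotient of order $p$.** Let $H<G$ have index $p$, $h=n/p$, $E=F^H$, $e=p^{-1}\mathrm{Tr}_{G/H}$. As $K$ is unramified, $K[G/H]\cong K\times K(\zeta_p)$ with $K(\zeta_p)$ a field with ring of integers $\mathcal O[\zeta_p]$. So the maximal order of $K[G/H]$ is $\mathfrak m=\mathcal Oe\oplus(1-e)\mathcal O[G/H]=\mathcal O[G/H]+\mathcal Oe$. By (R3) with $d(F/E)=2(h-1)$, $\mathrm{Tr}_HP=P_E$ and $\mathrm{Tr}_HM=P_E^{-j''}$ with $j''=\lceil(j+2)/h\rceil-2\in[-1,p-2]$; so $\beta=\max(0,j'')$.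

Let $\bar A,\bar\Lambda,\bar\mu$ be the images of $A,\Lambda,\mu$ in $K[G/H]$. Both $\bar A$ and $\bar\Lambda$ are orders, hence contained in $\mathfrak m$. Now $\mathrm{Tr}_HM=\bar A\,\mathrm{Tr}_Hx$ and $P_E=\mathrm{Tr}_HP=\bar\Lambda\,\mathrm{Tr}_Hw$ give
$$\mathfrak mP_E^{-j''}=\mathfrak m\,\mathrm{Tr}_Hx=\bar\mu\,\mathfrak m\,\mathrm{Tr}_Hw=\bar\mu\,\mathfrak mP_E.$$
Since $d(E/K)=2(p-1)$, $eP_E^l=p^{-1}p^{\lfloor(l+2p-2)/p\rfloor}\mathcal O=\mathcal O$ for $2-p\le l\le1$. For these $l$, $\mathfrak mP_E^l=P_E^l+\mathcal O$, which is $P_E^l$ if $l\le0$ and $\mathcal O_E$ if $l=1$. So the display says $P_E^{-\beta}=\bar\mu\,\mathcal O_E$, and comparing with $\mathcal O_E$, $\sum_{\chi\in\widehat{G/H}}v_K(\chi(\mu))=[\mathcal O_E:P_E^{-\beta}]=-\beta$. Applying $e$ to it, $\mathcal O=\varepsilon(\mu)\mathcal O$, so the trivial character contributes $0$.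

**Step 3: sum over all $H$.** Each nontrivial $\chi$ factors through exactly one quotient $G/H$ of order $p$, and there are $\nu$ subgroups $H$. So $\sum_\chi v_K(\chi(\mu))=-\nu\beta$. ∎

**The case $j=n-2$ by hand.** Here $c=1$, and $\mathfrak f_1$ is an ideal of codimension one in a local ring, so $\mathfrak f_1=\mathfrak r$. If $b\in\tilde J$, then $b\mathfrak F_1\subseteq p\Lambda$, so $\bar b\,\mathfrak r=0$ and $\bar b\in k\,\mathrm{Tr}_G$. Thus $\dim J\le1$. But $\beta=p-2$, and freeness would force $\dim J=n-1-\nu(p-2)=\nu\ge1+p$. So $P^{2-n}$ is not free.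

**Where reduction modulo $p$ stops.** The same argument for any $c$ gives $J\subseteq\mathrm{Ann}(\mathfrak f_c)$. The pairing "coefficient of $1$ in $xy$" on $k[G]$ is nondegenerate and the annihilator of an ideal is its orthogonal, so $\dim\mathrm{Ann}(\mathfrak f_c)=c$ and $\dim J\le c$. Take $n=p^2$ and $c=p$, so $j=p^2-p-1$. Then $\beta=p-2$, and freeness forces $\dim J=p^2-p-(p+1)(p-2)=2$. The bound $\dim J\le p$ does not contradict this. What was thrown away is that $b\,\mathfrak F_c$ must lie in $p\,\mathfrak F_c$, not only in $p\Lambda$. To use this one needs a multiplication whose result is divisible by $p$ and whose quotient by $p$ is known, and $X^p=-pZ$ is one.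

## 7. Ideals that are not free, and Theorem B(c)

**Proposition 6.** Let $m\ge2$ and $\frac np-1\le j\le n-2$. Then $P^{-j}$ is not free over its associated order.

*Proof.* **Step 1: the forced value of $\dim J$.** We put Proposition 5 in a form suited to comparison. Here $c=n-1-j\in[1,n-\frac np]$; let $0\le\kappa\le p-2$ with $\kappa\frac np<c\le(\kappa+1)\frac np$. Then $\frac{(j+2)p}n=p-\frac{(c-1)p}n$ and $\kappa\le\frac{(c-1)p}n<\kappa+1$, so $\lceil\frac{(j+2)p}n\rceil=p-\kappa$ and $\beta=p-2-\kappa$. Since $(p-1)\nu=n-1$, freeness would give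
$$\dim J=n-c-\nu(p-2-\kappa)=1-c+\nu(\kappa+1).\tag{9}$$

**Step 2: two conditions on $b\in\tilde J$.** The first is the condition modulo $p$, the second uses $Z$. By (7), $X^{\kappa+1}\in\mathfrak F_{(\kappa+1)n/p}\subseteq\mathfrak F_c$, so $bX^{\kappa+1}\in p\,\mathfrak F_c$. Modulo $p$: $\bar b\in\mathrm{Ann}(\bar X^{\kappa+1})=(\bar X^{p-1-\kappa})$, so $b=X^{p-1-\kappa}b'+pb''$ with $b',b''\in\Lambda$. Then $bX^{\kappa+1}=-pZb'+pb''X^{\kappa+1}\in p\,\mathfrak F_c$. Dividing by $p$ and using $X^{\kappa+1}\in\mathfrak F_c$ again, $Zb'\in\mathfrak F_c$.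

**Step 3: the bound.** We count. By Step 2, $J\subseteq\bar X^{p-1-\kappa}B'$ with $B'=\{y\in k[G]:\bar Zy\in\mathfrak f_c\}$. Now $B'\supseteq(\bar X^{\kappa+1})=\mathrm{Ann}(\bar X^{p-1-\kappa})$, so $\dim J\le\dim B'/(\bar X^{\kappa+1})$. Multiplication by $\bar Z$ maps $B'/(\bar X^{\kappa+1})$ into $\mathfrak f_c/(\bar X^{\kappa+1})$. By (6) we may take $y_1=\bar X$, $y_2=\bar Z$ in the presentation of $k[G]$; on $k[G]/(\bar X^{\kappa+1})$ the kernel of $\bar Z$ is generated by $y_2^{p-1}$ and has dimension $(\kappa+1)\frac n{p^2}$. Also $\dim\mathfrak f_c/(\bar X^{\kappa+1})=(\kappa+1)\frac np-c$. Hence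
$$\dim J\le(\kappa+1)\Big(\frac n{p^2}+\frac np\Big)-c.$$
As $m\ge2$, $\nu=1+p+\dots+p^{m-1}\ge\frac np+\frac n{p^2}$. So the right side is less than $1-c+\nu(\kappa+1)$, contradicting (9). ∎

**Proof of Theorem B(c).** Let $r\ge2$, $m\ge2$, $s\in\mathbb Z$. By Lemma 2, some component $P_F^{-j_i}$ of $P_L^s$ is, up to a power of $p$, of the form $P_F^{-j}$ with $\frac np-1\le j\le n-2$. By Proposition 6 it is not free over its associated order, so by Lemma 2 neither is $P_L^s$. ∎

## 8. Larger exponents: descending a generator by a trace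

In Sections 8–10, $F/K$ is totally ramified and $G=\mathrm{Gal}(F/K)$ is an abelian $p$-group of exponent $p^e$ which is neither cyclic nor elementary; so $e\ge2$. We assume $\mathcal O_F=Ax$ with $A=\mathcal A(F/K)$ and aim at a contradiction.

Let $H_i=G^{[p^{i-1}]}$ as in (R1), $H=H_2=G^{[p]}$, $F'=F^H$, $G'=G/H$. Then $G'$ is elementary of rank $m\ge2$, since $G$ is not cyclic. Put $n=|G'|=p^m$, $P'=P_{F'}$, $\mathcal O'=\mathcal O_{F'}$, $\Lambda'=\mathcal O[G']$, $\mathrm{Tr}'=\mathrm{Tr}_{G'}$. The results of Sections 1, 4 and 5 apply to $F'/K$ with this $n$. The natural plan is to push the generator $x$ down to $F'$ by the trace and compare with what we know there.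

**The trace of $\mathcal O_F$.** From $d(F/K)=d(F/F')+|H|\,d(F'/K)$, $d(F'/K)=2(n-1)$ and (1),
$$\frac{d(F/F')}{|H|}=n(e-1)-\eta,\qquad\eta=n\sum_{i=2}^e\frac1{|H_i|}+\frac2{|H|}-2.$$
By (R3) and $P'^n=p\mathcal O'$,
$$\mathrm{Tr}_H\mathcal O_F=p^{e-1}P'^{-k_0},\qquad k_0=\lceil\eta\rceil,\qquad0\le k_0\le n-2.\tag{10}$$
For the bounds: $H_i$ has exponent $p^{e-i+1}$, so $|H_i|\ge p^{e-i+1}$ and $\eta<\frac n{p-1}+\frac23-2<n-2$ (as $n\ge9$ and $\frac{p-2}{p-1}\ge\frac12$). Also $H_e$ lies in the $p$-torsion $G[p]$, and $|G[p]|=|G:G^{[p]}|=n$, so $\eta\ge1+\frac2{|H|}-2>-1$.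

**Example.** For $G=C_{p^2}\times C_p$: $|H|=p$, $n=p^2$, $\eta=p-2+\frac2p$, so $k_0=p-1$. For $G=C_{p^2}\times C_{p^2}$: $|H|=n=p^2$, $\eta=-1+\frac2{p^2}$, so $k_0=0$.

**Lemma 7 (descent).** Let $H_*\le G$, $E=F^{H_*}$, $\Gamma=G/H_*$, $l\in\mathbb Z$, and put $Q=p^{-l}\mathrm{Tr}_{H_*}\mathcal O_F$, $z=p^{-l}\mathrm{Tr}_{H_*}x\in Q$, $C=\{a\in K\Gamma:aQ\subseteq\mathcal O_E\}$. Then $z$ is a free generator of $E$ over $K\Gamma$, and
$$\mathcal O_E=Cz;\quad\text{and if }y=\theta z\in Q\ (\theta\in K\Gamma),\text{ then }\theta\,\mathcal O_E=Cy\subseteq\mathcal O_E.\tag{11}$$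

*Proof.* $K\Gamma z=\mathrm{Tr}_{H_*}(KG\,x)=\mathrm{Tr}_{H_*}F=E$, so $z$ is a free generator by dimensions. Let $y\in\mathcal O_E$ and write $y=bx$ with $b\in A$. For $h\in H_*$, $hy=y$ gives $hb=b$; so $b=\tilde b\,\mathrm{Tr}_{H_*}$ with $\tilde b=|H_*|^{-1}b$. Let $a\in K\Gamma$ be $p^l$ times the image of $\tilde b$. Then $az=\tilde b\,\mathrm{Tr}_{H_*}x=y$, and $aQ=\tilde b\,\mathrm{Tr}_{H_*}\mathcal O_F=b\,\mathcal O_F\subseteq\mathcal O_F\cap E=\mathcal O_E$, so $a\in C$. Thus $\mathcal O_E\subseteq Cz\subseteq CQ\subseteq\mathcal O_E$. If $y=\theta z\in Q$, then $\theta\mathcal O_E=\theta Cz=C\theta z=Cy\subseteq CQ\subseteq\mathcal O_E$. ∎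

So the image generator $z$ does not generate $Q$ over an order in an obvious way; it generates $\mathcal O_E$ over the lattice $C$ that maps $Q$ into $\mathcal O_E$. We also need one more ramification fact.

(R4) Let $F/K$ be a totally ramified Galois $p$-extension, $G=G_1$, $\Pi$ a uniformizer of $F$. Then $g\Pi/\Pi\equiv1+a(g)\Pi\pmod{P_F^2}$ defines a homomorphism $G\to k$ with kernel $G_2$. If $v_F(y)=v$, then $(g-1)y\equiv v\,a(g)\,\Pi y\pmod{P_F^{v+2}}$ (with $a(g)$ lifted to $\mathcal O$). To see this write $y=c\Pi^v+y'$ with $c\in\mathcal O^\times$, $y'\in P_F^{v+1}$; then $(g-1)\Pi^i\equiv i\,a(g)\,\Pi^{i+1}$ modulo $P_F^{i+2}$ for all $i$, and expanding $y'$ in powers of $\Pi$ gives $(g-1)y'\in P_F^{v+2}$. Hence $(g-1)P_F^v\subseteq P_F^{v+1}$, and $v_F((g-1)y)=v+1$ if $p\nmid v$ and $g\notin G_2$.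

## 9. The case $k_0\ge1$: the trace ideal is larger than $\mathcal O'$

Apply Lemma 7 with $H_*=H$, $l=e-1$. Then $E=F'$ and, by (10), $Q=P'^{-k_0}$. Let $A'=\Lambda'+\mathcal O\,p^{-1}\mathrm{Tr}'$, the associated order of $\mathcal O'$ by Theorem B(a).

**Step 1: $Q=A'z$.** This turns (11) into a statement about $Q$. If $y=\theta z\in Q$, then $\theta\in A'$ by (11); so $Q\subseteq A'z$. As $1\le k_0\le n-2$, $p^{-1}\mathrm{Tr}'Q=p^{-1}p^{\lfloor(2n-2-k_0)/n\rfloor}\mathcal O=\mathcal O\subseteq Q$. So $A'Q\subseteq Q$, and $Q=A'z=\Lambda'z+\mathcal O\,p^{-1}\mathrm{Tr}'z$ with $p^{-1}\mathrm{Tr}'z\in\mathcal O$.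

**Step 2: $1\in\mathrm{rad}(\Lambda')Q$.** This will make the extra term $\mathcal O\,p^{-1}\mathrm{Tr}'z$ superfluous. Choose $1\ne\tau\in G'$ and $y_0\in Q$ with $v_{F'}(y_0)=-1$, possible as $k_0\ge1$. Since $G'_2=1$, (R4) shows that $(\tau-1)y_0$ is a unit of $\mathcal O'$. So $1=c(\tau-1)y_0+y_1$ with $c\in\mathcal O$, $y_1\in P'$. By Lemma 1, $y_1=\lambda w$ with $v_{F'}(w)=1$, $\lambda\in\Lambda'$. Applying $\mathrm{Tr}'$, $n=\varepsilon(\lambda)\,\mathrm{Tr}'w$ with $\mathrm{Tr}'w\in p\mathcal O^\times$. As $n=p^m$ with $m\ge2$, $p$ divides $\varepsilon(\lambda)$, so $\lambda\in\mathrm{rad}(\Lambda')$. Since $y_0,w\in Q$, the claim follows. (This is where noncyclicity is used: for $m=1$, $\varepsilon(\lambda)$ would be a unit.)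

**Step 3: contradiction.** By Steps 1 and 2, $Q=\Lambda'z+\mathrm{rad}(\Lambda')Q$, so $Q=\Lambda'z$ by Nakayama. Then the associated order of $Q$ is $\Lambda'$. But it contains $p^{-1}\mathrm{Tr}'\notin\Lambda'$ by Step 1. So $k_0\ge1$ is impossible.

## 10. The case $k_0=0$: one layer above the elementary quotient

Let $k_0=0$, for example $G=C_{p^2}\times C_{p^2}$. Then $\mathrm{Tr}_H\mathcal O_F=p^{e-1}\mathcal O'$. The descent to $F'$ now gives $Q=\mathcal O'$, $C=A'$ and $\mathcal O'=A'z$. This is no contradiction: by Theorem B(a) it holds for every $z$ of valuation $1$. In Section 9, Step 2 needed $y_0\in Q$ of valuation $-1$, and there is none. So $F'$ carries too little information, and we descend only to a field of degree $p$ over $F'$.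

**Set-up.** Choose $T<H$ of index $p$; let $E=F^T$, $\Gamma=G/T$, $S=H/T=\Gamma^{[p]}$, of order $p$ with $\Gamma/S=G'$ and $E^S=F'$. Let $e_S=p^{-1}\mathrm{Tr}_S$. By (R1), $\Gamma^1=\Gamma$, $\Gamma^2=S$, $\Gamma^3=1$. So $\psi(u)=u$ for $u\le1$ and $\psi(u)=1+n(u-1)$ for $1\le u\le2$: the lower breaks are $1$ and $1+n$, $\Gamma_1=\Gamma$, $\Gamma_2=S$, and $S_i=S$ exactly for $i\le n+1$. Hence $d(E/F')=(n+2)(p-1)$, and by (R3)
$$\mathrm{Tr}_SP_E^i=P'^{\,n+2-\frac np+\lfloor\frac{i-2}p\rfloor}.\tag{12}$$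
In particular $\mathrm{Tr}_S\mathcal O_E=P'^{\,n+1-n/p}$ and $e_S\mathcal O_E=P'^{\,1-n/p}$. Note $\frac np\ge p\ge3$.

Apply Lemma 7 with $H_*=T$, $l=e-2$: $Q=P_E^s$ for some $s$, with $z\in Q$. Then $\mathrm{Tr}_SQ=p^{-(e-2)}\mathrm{Tr}_H\mathcal O_F=p\mathcal O'$, so $e_SQ=\mathcal O'$. By (12), $\lfloor\frac{s-2}p\rfloor=\frac np-2\ge1$; so $s\ge1$ and $Q\subseteq P_E$.

Here is the plan. We build an operator on the kernel of $\mathrm{Tr}_S$ that maps integral elements to integral elements and sends one of them, $x_1$, to a unit; then we show that every integral element of that kernel is a combination of elements $(\tau-1)u$ whose images under the operator have positive valuation.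

**Step 1: the operator $\rho$.** We define it and prove it integral. Choose $p_0\in Q$ with $\mathrm{Tr}_Sp_0=p$, and $\theta\in K\Gamma$ with $\theta z=p_0$. By (11), $\theta\,\mathcal O_E\subseteq\mathcal O_E$. Put $\rho=(1-e_S)\theta$. We claim $\rho\,\mathcal O_E\subseteq\mathcal O_E$; it suffices to treat $e_S\theta$.

We have $e_S\theta z=e_Sp_0=1$. By (11) also $1=az$ with $a\in C$, and freeness of $z$ gives $e_S\theta=a$. For $\tau\in\Gamma$, $\tau1=1$ gives $\tau a=a$, so $a=c\,\mathrm{Tr}_\Gamma$ with $c\in K$. Since $aQ\subseteq\mathcal O_E$ and $\mathrm{Tr}_\Gamma Q=\mathrm{Tr}'(p\mathcal O')=p\cdot p^{\lfloor(2n-2)/n\rfloor}\mathcal O=p^2\mathcal O$, we get $v_K(c)\ge-2$. Finally $\mathrm{Tr}_\Gamma\mathcal O_E=\mathrm{Tr}'P'^{\,n+1-n/p}=p^{\lfloor(3n-1-n/p)/n\rfloor}\mathcal O=p^2\mathcal O$. So $e_S\theta\,\mathcal O_E\subseteq\mathcal O$, which proves the claim.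

**Step 2: a unit value.** We find the element $x_1$. Let $V=\ker(\mathrm{Tr}_S|_E)$, $V_0=V\cap\mathcal O_E$ and $U_0=(1-e_S)\mathcal O_E$. As $1-e_S$ is the identity on $V$, $V_0\subseteq U_0$. Since $(1-e_S)^2=1-e_S$, $\rho\,U_0=\rho\,\mathcal O_E\subseteq V_0$. Put $x_1=(1-e_S)z=z-e_Sz$. As $z\in\mathcal O_E$ and $e_Sz\in e_SQ=\mathcal O'$, $x_1\in V_0$. And
$$\rho x_1=(1-e_S)\theta z=p_0-1\ \text{ is a unit of }\mathcal O_E,\tag{13}$$
because $p_0\in P_E$.

**Lemma 8.** $V_0\subseteq I_\Gamma U_0$.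

**Step 3: contradiction, given Lemma 8.** Then $\rho x_1\in\rho I_\Gamma U_0=I_\Gamma\rho U_0\subseteq I_\Gamma V_0\subseteq P_E$ by (R4), contradicting (13). So $k_0=0$ is impossible too.

*Proof of Lemma 8.* **Step (a): valuations on $V$.** We reduce the lemma to finding elements of prescribed valuation. By (12), $\mathrm{Tr}_SP_E^{v+1}\ne\mathrm{Tr}_SP_E^v$ iff $v\equiv1$ mod $p$. If $v\equiv1$, an element $y$ with $v_E(y)=v$ has $\mathrm{Tr}_Sy\ne0$, because $P_E^v=\mathcal Oy+P_E^{v+1}$. If $v\not\equiv1$, take any element of valuation $v$ and subtract an element of $P_E^{v+1}$ with the same trace: so $V$ contains an element of valuation $v$. Thus the valuations on $V\setminus\{0\}$ are exactly the $v\not\equiv1$ mod $p$.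

Now $I_\Gamma U_0\subseteq V$ is a finitely generated $\mathcal O$-module, hence closed. Suppose that for each $v\ge0$ with $v\not\equiv1$ mod $p$ it contains an element of valuation $v$. Then from any nonzero $y\in V_0$ we can subtract an $\mathcal O^\times$-multiple of such an element to raise the valuation, staying in $V_0$; repeating, $y$ becomes a convergent sum in $I_\Gamma U_0$. So it suffices to find these elements. Fix $\tau\in\Gamma\setminus S$.

**Step (b): $v\ge3$, $v\not\equiv1,2$ mod $p$.** Here a single $\tau-1$ works. As $v-1\not\equiv0,1$ and $v-1\ge2$, there is $z'\in V_0\subseteq U_0$ with $v_E(z')=v-1$. By (R4), as $p\nmid v-1$ and $\tau\notin\Gamma_2=S$, $(\tau-1)z'$ has valuation $v$.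

**Step (c): $v=0$.** Here we use that $e_S\mathcal O_E$ contains elements of negative valuation. As $1-\frac np\le-2$, there is $f\in e_S\mathcal O_E=P'^{1-n/p}$ with $v_{F'}(f)=-1$; write $f=e_So$ with $o\in\mathcal O_E$, so $o-f\in U_0$. Then $(\tau-1)o\in P_E$, and $(\tau-1)f$ is a unit of $\mathcal O'$ by (R4) for $F'/K$, since the image of $\tau$ in $G'$ is nontrivial and $G'_2=1$. So $(\tau-1)(o-f)$ has valuation $0$. Steps (b) and (c) cover all $v\ge0$ with $v\not\equiv1,2$ mod $p$.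

**Step (d): $v=2+pl$, $l\ge0$.** Now $v-1\equiv1$ is not a valuation on $V$, so Step (b) is unavailable, and $X$ takes over. Let $o\in\mathcal O_E$ with $v_E(o)=1+pl$ and $f=e_So$, so $o-f\in U_0$; by (12) with $i=1+pl$, $f\in P'^{\,1-n/p+l}$. Let $X=\sum_{\bar\gamma\in G'}\xi_{\bar\gamma}(\bar\gamma-1)\in\mathcal O[G']$ be the element of Section 5 for $F'/K$, and $\tilde X=\sum\xi_{\bar\gamma}(\gamma-1)\in I_\Gamma$ for some choice of lifts $\gamma\in\Gamma$ of the $\bar\gamma$. By (4), $\tilde Xf=Xf\in P'^{\,1+l}$, so $v_E(\tilde Xf)\ge p(1+l)\ge pl+3$: the troublesome part $f$ has been moved out of the way.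

Let $\Pi$ be a uniformizer of $E$ and $a_E:\Gamma\to k$ the homomorphism of (R4); its kernel is $S$. By (R4), $\tilde Xo\equiv(1+pl)\,\tilde\alpha\,\Pi o$ modulo $P_E^{pl+3}$, where $\tilde\alpha\in\mathcal O$ lifts $\alpha:=\sum\bar\xi_{\bar\gamma}a_E(\gamma)$. If $\alpha\ne0$, then $\tilde X(o-f)\in I_\Gamma U_0$ has valuation exactly $2+pl$, as wanted.

**Step (e): $\alpha\ne0$.** We relate $a_E$ to the map $a$ of Lemma 3 for $F'/K$. Let $\Pi'=N_{E/F'}\Pi$. For $y\in P_E$ expand $N_{E/F'}(1+y)=\prod_{\sigma\in S}(1+\sigma y)$ over the subsets of $S$. The subsets of size $2,\dots,p-1$ are permuted freely by translation, because $S$ has prime order; so their terms group into traces of elements of $P_E^2$: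
$$N_{E/F'}(1+y)\equiv1+\mathrm{Tr}_Sy+N_{E/F'}(y)\pmod{\mathrm{Tr}_SP_E^2}.$$
By (12), $\mathrm{Tr}_SP_E^2\subseteq\mathrm{Tr}_SP_E=P'^{\,n+1-n/p}\subseteq P'^2$. Take $1+y=\gamma\Pi/\Pi$, so $y\equiv\tilde a\,\Pi$ modulo $P_E^2$ with $\tilde a$ a lift of $a_E(\gamma)$. Then $N_{E/F'}(y)\equiv\tilde a^p\,\Pi'$ modulo $P'^2$: if $\tilde a$ is a unit, $y=\tilde a\Pi(1+\delta)$ with $\delta\in P_E$ and $N_{E/F'}(1+\delta)\in1+P'$; otherwise both sides lie in $P'^2$. As $\Gamma$ is abelian,
$$\gamma\Pi'/\Pi'=N_{E/F'}(\gamma\Pi/\Pi)\equiv1+\tilde a^p\,\Pi'\pmod{P'^2}.$$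
So the homomorphism of (R4) for $F'/K$ and $\Pi'$ is $\bar\gamma\mapsto a_E(\gamma)^p$. Let $t\in F'$ and $a:G'\to k$ be as in Lemma 3 for $F'/K$. By (R4) with $v=-1$, $(\bar\gamma-1)t\equiv-\tilde a^p\,\Pi't$ modulo $P'$, while $(\bar\gamma-1)t\equiv[a(\bar\gamma)]$ modulo $P'$ by Lemma 3. Hence $a(\bar\gamma)=c_0\,a_E(\gamma)^p$, where $c_0\in k^\times$ is the class of $-\Pi't$. Therefore
$$\alpha^p=\sum\bar\xi_{\bar\gamma}^{\,p}\,a_E(\gamma)^p=c_0^{-1}\sum\bar\xi_{\bar\gamma}^{\,p}\,a(\bar\gamma)=c_0^{-1}\,\ell_0(\varphi[X])\ne0$$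
by (6). ∎

**Proposition 9.** If $F/K$ is totally ramified abelian and $\mathrm{Gal}(F/K)$ is a $p$-group which is neither cyclic nor elementary abelian, then $\mathcal O_F$ is not free over its associated order.

*Proof.* By (10), $k_0\ge1$ or $k_0=0$. Both lead to contradictions, by Sections 9 and 10. ∎

## 11. Putting the tame and wild parts together: proof of Theorem A

*If.* Case (1) is the known result of Section 2. Case (2) is Theorem B(a); it is trivial if $G=1$.

*Only if.* Let $\mathcal O_L=\mathcal Ax$ with $\mathcal A=\mathcal A(L/K)$. If $G$ is cyclic, (1) holds by the known result. Let $G$ be noncyclic, and let $G=G_p\times G_{p'}$ with $G_p$ the Sylow $p$-subgroup and $|G_{p'}|=r$.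

**Step 1: the prime-to-$p$ part is cyclic.** This shows that noncyclicity sits in $G_p$. The extension $L^{G_p}/K$ is totally and tamely ramified with group $G_{p'}$, so $G_{p'}\cong C_r$ is cyclic, and $G_p$ is noncyclic.

**Step 2: pass to $F=L^{C_r}$.** This isolates $G_p$. Put $e_1=r^{-1}\sum_{\sigma\in C_r}\sigma\in\mathcal O[G]\subseteq\mathcal A$. Then $e_1\mathcal O_L\subseteq\mathcal O_L\cap F=\mathcal O_F$, and $e_1$ is the identity on $\mathcal O_F$; so $e_1\mathcal O_L=\mathcal O_F$. For $\lambda\in e_1KG\cong K[G_p]$ we have $\lambda\,\mathcal O_L=\lambda\,\mathcal O_F\subseteq F$, so $\lambda\in\mathcal A$ iff $\lambda\,\mathcal O_F\subseteq\mathcal O_F$. Thus $e_1\mathcal A$ is the associated order of $\mathcal O_F$ in $K[G_p]$, and $\mathcal O_F=(e_1\mathcal A)(e_1x)$ is free over it.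

**Step 3: conclude.** By Proposition 9, the noncyclic group $G_p$ is elementary abelian, so of rank $m\ge2$. If $r\ge2$, Theorem B(c) applied to the ideal $\mathcal O_L$ contradicts freeness. So $r=1$ and $G=G_p$ is an elementary abelian $p$-group. ∎

## 12. Exactly which ideals are free in the elementary case: proof of Theorem B(b)

We return to the notation of Sections 4–7, with $m\ge2$. For instance, if $p=3$ and $n=9$, the claim is that $P^{-j}$ is free exactly for $j=0,1,8$.

For $j=n-1$, $P^{1-n}=p^{-1}P=p^{-1}\Lambda w$ is free over its associated order $\Lambda$. For $\frac np-1\le j\le n-2$, $P^{-j}$ is not free by Proposition 6; this agrees with the claim, as $\frac12(\frac np-1)\le\frac np-2$ because $\frac np\ge3$. So let $0\le j\le\frac np-2$, $c=n-1-j$, $\bar c=\frac np-1-j\ge1$; thus $c=(p-1)\frac np+\bar c$.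

**Step 1: $P^{-j}$ is free iff $\mathfrak F_c^2\subseteq p\,\mathfrak F_c$.** This turns freeness into a multiplication problem. Here $j+2\le\frac np$, so $\beta=0$. If $P^{-j}$ is free, then $\dim J=1+j=\dim\mathfrak f_c$ by Proposition 5; as $J\subseteq\mathfrak f_c$, $J=\mathfrak f_c$, so $\tilde J=\mathfrak F_c$ and by (8) $\mathfrak F_c^2\subseteq p\,\mathfrak F_c$. Conversely, if $\mathfrak F_c^2\subseteq p\,\mathfrak F_c$, then $\mathfrak F_c\subseteq\tilde J$, so $J=\mathfrak f_c$, $A=p^{-1}\mathfrak F_c$ and $Aw=P^{-j}$.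

**Step 2: a monomial basis adapted to the flag.** We describe all $\mathfrak f_c$ at once. For $0\le s<n$ with base-$p$ digits $s_d$ put $\mathbf X^s=\prod_dX_d^{s_d}$. If $v_F(y)=v$, then
$$X_dy\equiv\binom{-v}{p^d}\,y\,t^{-p^d}\pmod{P^{v+p^d+1}}:$$
for $y=t^{-v}$ this is (3), since $s_l(X_d)=\delta_{l,p^d}$ for $l\le\frac np$, and the remaining part of $y$ lies in $P^{v+1}$, where (4) applies. By Lucas and continuity, $\binom{-v}{p^d}$ mod $p$ is the $d$-th $p$-adic digit of $-v$. Start from $w$: $-v_F(w)=-1$ has all digits $p-1$. As long as the $d$-th digit is nonzero, applying $X_d$ raises the valuation by exactly $p^d$, hence lowers that digit by one and leaves the others unchanged. So $v_F(\mathbf X^sw)=1+s$ exactly.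

Therefore $\bar{\mathbf X}^s\in\mathfrak f_c$ for $s\ge c$. The $\bar{\mathbf X}^s$, $0\le s<n$, are linearly independent: a nontrivial relation would lift to an element $\sum\kappa_s\mathbf X^sw\in P^{n+1}$ with each $\kappa_s\in\mathcal O$ zero or a unit, not all zero, but this element has valuation $1+\min\{s:\kappa_s\ne0\}\le n$. Comparing dimensions, $\mathfrak f_c=\mathrm{span}\{\bar{\mathbf X}^s:s\ge c\}$ for $0\le c\le n$. By (4) and $pP^v=P^{v+n}$, $b\in\mathfrak F_u$ implies $bP^v\subseteq P^{v+u}$ for all $v$. So $\mathfrak f_u\mathfrak f_{u'}\subseteq\mathfrak f_{u+u'}$, with $\mathfrak f_u=0$ for $u\ge n$.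

The $[X_d]$ form a basis of $\mathfrak r/\mathfrak r^2$, so $k[G]=k[\bar X_0,\dots,\bar X_{m-1}]/(\bar X_d^p)$. Let $\mathfrak s=\mathrm{span}\{\bar{\mathbf X}^s:s<\frac np\}$, the subring generated over $k$ by $\bar X_0,\dots,\bar X_{m-2}$. Then $k[G]=\mathfrak s\oplus(\bar X)$, and $\mathfrak s\cap\mathfrak f_{n/p}=\mathfrak s\cap(\bar X)=0$ by (7).

**Step 3: eliminate $\bar X$.** We reduce the condition of Step 1 to one inside $\mathfrak s$. We have $\bar X^{p-1}\mathfrak f_{\bar c}\subseteq\mathfrak f_c$. Since $\mathrm{Ann}(\bar X^{p-1})=(\bar X)=\mathfrak f_{n/p}\subseteq\mathfrak f_{\bar c}$, $\dim\bar X^{p-1}\mathfrak f_{\bar c}=\frac np-\bar c=\dim\mathfrak f_c$. So $\mathfrak f_c=\bar X^{p-1}\mathfrak f_{\bar c}$ and $\mathfrak F_c=X^{p-1}\mathfrak F_{\bar c}+p\Lambda$. In $\mathfrak F_c^2$, products involving $p\Lambda$ lie in $p\,\mathfrak F_c$. The others are $X^{2p-2}bb'=-pX^{p-2}Zbb'$ with $b,b'\in\mathfrak F_{\bar c}$. So $\mathfrak F_c^2\subseteq p\,\mathfrak F_c$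 iff $\bar X^{p-2}\bar Zbb'\in\bar X^{p-1}\mathfrak f_{\bar c}$ for all $b,b'\in\mathfrak f_{\bar c}$, that is, using $\mathrm{Ann}(\bar X^{p-2})=(\bar X^2)$, iff
$$\bar Zbb'\in\bar X\,\mathfrak f_{\bar c}+(\bar X^2)\quad\text{for all }b,b'\in\mathfrak f_{\bar c}.$$
Write $\bar Z=Z_0+\bar XZ_1$, $b=b_0+\bar Xb_1$, $b'=b_0'+\bar Xb_1'$ with $Z_0,b_0,b_0'\in\mathfrak s$. As $(\bar X)\subseteq\mathfrak f_{\bar c}$, $b_0,b_0'\in\mathfrak s\cap\mathfrak f_{\bar c}$, and all elements of $\mathfrak s\cap\mathfrak f_{\bar c}$ occur. Modulo $\bar X^2$,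
$$\bar Zbb'\equiv Z_0b_0b_0'+\bar X\,(Z_1b_0b_0'+Z_0b_1b_0'+Z_0b_0b_1'),$$
and the bracket lies in $\mathfrak f_{\bar c}$. So the condition says $Z_0b_0b_0'\in\bar X\,\mathfrak f_{\bar c}+(\bar X^2)\subseteq(\bar X)$. As $Z_0b_0b_0'\in\mathfrak s$ and $\mathfrak s\cap(\bar X)=0$, it is equivalent to
$$Z_0b_0b_0'=0\quad\text{for all }b_0,b_0'\in\mathfrak s\cap\mathfrak f_{\bar c}.\tag{14}$$

**Step 4: decide (14).** We use the leading term of $Z$. By (6) and $\ell_d[Z]=0$ for $1\le d\le m-1$, $\bar Z\equiv\gamma\bar X_0$ modulo $\mathfrak r^2$ with $\gamma=\ell_0[Z]\in k^\times$. Now $\mathfrak r=\mathfrak f_1$, so $\mathfrak r^2\subseteq\mathfrak f_2$; also $(\bar X)=\mathfrak f_{n/p}\subseteq\mathfrak f_2$, and $\bar X_0\in\mathfrak s$ as $m\ge2$. So $Z_0=\gamma\bar X_0+z_2$ with $z_2\in\mathfrak s\cap\mathfrak f_2$; in particular $Z_0\in\mathfrak f_1$.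

Suppose $2\bar c+1\ge\frac np$. Then $Z_0b_0b_0'\in\mathfrak s\cap\mathfrak f_{2\bar c+1}\subseteq\mathfrak s\cap\mathfrak f_{n/p}=0$, so (14) holds.

Suppose $2\bar c+1<\frac np$. Both sides are odd, so $2\bar c+3\le\frac np$. Choose $u\in\{\bar c,\bar c+1\}$ with $u\not\equiv-1$ mod $p$, and put $u'=\frac np-2-u\ge\bar c$. The lowest digit of $u$ is not $p-1$, so $\bar X_0\bar{\mathbf X}^u=\bar{\mathbf X}^{u+1}$. The number $\frac np-1=p^{m-1}-1$ has its $m-1$ digits all equal to $p-1$, so the digits of $u+1$ and $u'=(\frac np-1)-(u+1)$ are complementary, and $\bar X_0\bar{\mathbf X}^u\bar{\mathbf X}^{u'}=\bar{\mathbf X}^{n/p-1}\ne0$. On the other hand $z_2\bar{\mathbf X}^u\bar{\mathbf X}^{u'}\in\mathfrak s\cap\mathfrak f_{2+u+u'}=\mathfrak s\cap\mathfrak f_{n/p}=0$. So $Z_0\bar{\mathbf X}^u\bar{\mathbf X}^{u'}=\gamma\bar{\mathbf X}^{n/p-1}\ne0$ with $\bar{\mathbf X}^u,\bar{\mathbf X}^{u'}\in\mathfrak s\cap\mathfrak f_{\bar c}$, and (14) fails.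

Finally, $2\bar c+1\ge\frac np$ means $\frac{2n}p-1-2j\ge\frac np$, that is, $j\le\frac12(\frac np-1)$. This proves Theorem B(b). ∎
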